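\title{Contact type energy surfaces of the equation\\ $u''''-\alpha u''+F'(u)=0$ for negative $\alpha$}

\begin{abstract}
The equation $u''''-\alpha u''+F'(u)=0$ is a Hamiltonian system on $\mathbb{R}^4$ whose zero energy surface is in general not compact. For $F(u)=(1-u^2)^2-\frac12$ we prove that this surface is of contact type for every $\alpha<0$. The proof gives more. For a class of superquadratic $F$, a primitive of the symplectic form that is negative on the Hamiltonian vector field exists if and only if every compactly supported invariant measure lying over a single component of $\{F\ge0\}$ has positive action. In this class the surface is of contact type for all $\alpha<0$ as soon as $F$ is negative at each local minimum, and for every $\alpha<0$ an example shows that this condition cannot be dropped. The tools are a closed $1$-form that counts passages over the region $\{F<0\}$ and an averaging argument along a complete reparametrization of the flow.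
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\alpha\in\mathbb{R}$ and let $F:\mathbb{R}\to\mathbb{R}$ be smooth. The Euler--Lagrange equation of the functional $\int\{\frac12\ddot u^2+\frac\alpha2\dot u^2+F(u)\}\,dt$ is
\begin{equation}\label{eq:ode}
\frac{d^4u}{dt^4}-\alpha\,\frac{d^2u}{dt^2}+F'(u)=0 .
\end{equation}
It has a Hamiltonian form. On $\mathbb{R}^4$ with coordinates $(u,v,p_u,p_v)$ take
\[
\omega=du\wedge dp_u+dv\wedge dp_v,\qquad H=p_uv+\tfrac12p_v^2-\tfrac\alpha2v^2-F(u),
\]
and let $X=X_H$ be the Hamiltonian vector field, defined by $\iota_X\omega=dH$. Its orbits satisfy $\dot u=v$, $\dot v=p_v$, $\dot p_u=F'(u)$, $\dot p_v=-p_u+\alpha v$, and eliminating $v,p_v,p_u$ gives \eqref{eq:ode}. The critical points of $H$ are the points $(u,0,0,0)$ with $F'(u)=0$, and $H=-F(u)$ there. We assume throughout that $0$ is a regular value of $H$; this says that every zero of $F$ is simple. Then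
\[
S=H^{-1}(0)
\]
is a smooth hypersurface, and $X$ is tangent to $S$ and vanishes nowhere on it. In general $S$ is not compact: if $F(u_0)\ge0$, it contains the line $\{(u_0,0,p_u,\sqrt{2F(u_0)}):p_u\in\mathbb{R}\}$.

\begin{definition}\label{def:contact}
The surface $S$ is \emph{of contact type} if there is a $1$-form $\lambda$ on $S$ with $d\lambda=\omega|_S$ and $\lambda(X)\ne0$ at every point of $S$.
\end{definition}

The condition is pointwise; no lower bound on $|\lambda(X)|$ is required. To see what it measures, note that $\iota_X\omega|_S=dH|_S=0$, so $\iota_X(\lambda\wedge d\lambda)=\lambda(X)\,\omega|_S$. Hence $\lambda(X)\neq0$ means that $\lambda\wedge d\lambda$ is a volume form on $S$, that is, $\lambda$ is a contact form, and $X/\lambda(X)$ is its Reeb field (the field $R$ with $\lambda(R)=1$ and $\iota_Rd\lambda=0$). On a surface of contact type the solutions of \eqref{eq:ode} of energy zero are thus, up to parametrization, the orbits of a Reeb flow. An equivalent formulation asks for a vector field $V$ near $S$, transverse to $S$, with $\mathcal{L}_V\omega=\omega$; such a field gives $\lambda=\iota_V\omega$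 with $\lambda(X)=-dH(V)$. We work only with Definition~\ref{def:contact}.

For which $\alpha$ and $F$ is $S$ of contact type? The question is posed in \cite{report}, where the following is recorded. The answer is positive when $\alpha\ge0$, and when $F>0$ everywhere. For $\alpha<0$ there is an $F$ of the form $u^2-u^4+{}$(perturbation) for which $S$ is not of contact type for all sufficiently negative $\alpha$. For $F(u)=(1-u^2)^2-\frac12$ and $\alpha<0$ the answer is reported there as unknown. This $F$ has critical points $0,\pm1$ with $F(0)=\frac12$ and $F(\pm1)=-\frac12$, so $0$ is a regular value of $H$ for every $\alpha$. We determine the answer for each $\alpha<0$.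

\begin{theorem}\label{thm:main}
Let $F(u)=(1-u^2)^2-\frac12$. Then $H^{-1}(0)$ is of contact type for every $\alpha<0$.
\end{theorem}

Together with the case $\alpha\ge0$ from \cite{report}, the surface is of contact type for every $\alpha\in\mathbb{R}$.

We derive Theorem~\ref{thm:main} from a criterion that holds under the following growth condition:
\begin{itemize}
\item[(G1)] $F(u)/u^2\to+\infty$ as $|u|\to\infty$;
\item[(G2)] $F'(u)/F(u)\to0$ as $|u|\to\infty$;
\item[(G3)] $uF'(u)\ge0$ for $|u|$ large.
\end{itemize}
We write (G) for the three together. Every polynomial of even degree at least $4$ with positive leading coefficient satisfies (G). A finite Borel measure $\nu$ on $S$ with compact support is called \emph{$X$-invariant} if $\int X\psi\,d\nu=0$ for all $\psi\in C_c^\infty(S)$; multiplying by a cutoff function equal to $1$ near the support, one gets the same identity for all $\psi\in C^\infty(S)$. The \emph{action} of $\nu$ is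
\[
A(\nu)=\int (p_uv+p_v^2)\,d\nu .
\]
The basic example is the time measure $dt$ on a closed orbit, which is invariant because $\oint X\psi\,dt=\oint\frac{d}{dt}\psi\,dt=0$.

\begin{theorem}\label{thm:criterion}
Let $\alpha<0$, let $0$ be a regular value of $H$, and let $F$ satisfy \textup{(G)} and not be everywhere positive. The following are equivalent.
\begin{itemize}
\item[(i)] The form $\omega|_S$ has a primitive $\lambda$ with $\lambda(X)<0$ everywhere \textup{(}so $S$ is of contact type\textup{)}.
\item[(ii)] $A(\nu)>0$ for every component $I$ of $\{F\ge0\}$ and every nonzero $X$-invariant measure $\nu$ with compact support in $S\cap\{u\in I\}$.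
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:conditions}
Under the hypotheses of Theorem~\ref{thm:criterion}, $S$ is of contact type if each component $I$ of $\{F\ge0\}$ satisfies one of the following:
\begin{itemize}
\item[(a)] $(u-u_I)F'(u)\le0$ on $I$ for some $u_I\in\mathbb{R}$;
\item[(b)] $F'$ does not change sign on $I$;
\item[(c)] $F(u)>\frac12(u-u_I)F'(u)$ on $I$ for some $u_I\in\mathbb{R}$.
\end{itemize}
In particular, if $0$ is a regular value of $H$, \textup{(G)} holds, and $F<0$ at every local minimum of $F$, then $H^{-1}(0)$ is of contact type for all $\alpha<0$.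
\end{corollary}

Local minima are meant in the non-strict sense. The condition on them cannot be dropped, even for coercive $F$.

\begin{theorem}\label{thm:sharp}
For every $\alpha<0$ there is a smooth $F$, with $F(u)=u^4$ for $|u|$ large and $0$ a regular value of $H$, such that $H^{-1}(0)$ is not of contact type.
\end{theorem}

Section~\ref{sec:orbits} tests the question on closed orbits, where both the obstruction and the way around it can be computed by hand. Section~\ref{sec:exact} treats the topology of $S$ and proves that (i) implies (ii). The converse needs control of the flow at infinity (Section~\ref{sec:infinity}) and an averaging argument (Section~\ref{sec:averaging}). Section~\ref{sec:action} proves Corollary~\ref{cor:conditions} and Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.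

\section{Closed orbits and their actions}\label{sec:orbits}

\subsection{The action}
Put $\beta=-\alpha$; from now on $\beta>0$ unless we say otherwise. The Hamiltonian system reads
\begin{equation}\label{eq:system}
\dot u=v,\qquad \dot v=p_v,\qquad \dot p_u=F'(u),\qquad \dot p_v=z,\qquad\text{where } z:=-p_u-\beta v .
\end{equation}
Along a solution, $v=\dot u$, $p_v=\ddot u$, $z=\dddot u$ and $p_u=-\dddot u-\beta\dot u$. The equation of $S$ is
\begin{equation}\label{eq:energy}
p_uv=F(u)-\tfrac12p_v^2-\tfrac\beta2v^2 ,
\end{equation}
or, in terms of a solution $u(t)$ of \eqref{eq:ode},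
\begin{equation}\label{eq:energy-u}
-\dot u\,\dddot u+\tfrac12\ddot u^2-\tfrac\beta2\dot u^2=F(u).
\end{equation}
At a point of $S$ with $v=0$, \eqref{eq:energy} becomes $F(u)=\frac12p_v^2$. Therefore
\begin{equation}\label{eq:turning}
v\neq0\quad\text{at every point of $S$ with } F(u)<0 :
\end{equation}
a solution of energy zero can turn around only where $F\ge0$. We call the components of $\{F\ge0\}$ \emph{turning intervals} and the components of $\{F<0\}$ \emph{wells}.

The standard primitive of $\omega$ is $\lambda_0=-(p_u\,du+p_v\,dv)$, and
\[
-\lambda_0(X)=A_0:=p_uv+p_v^2 .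
\]
The primitives of $\omega|_S$ are the forms $\lambda_0|_S-\eta$ with $\eta$ closed, so the question is whether $A_0+\eta(X)$ can be made nowhere zero by a choice of closed form $\eta$ on $S$. An exact form $\eta=d\psi$ adds $X\psi$ to $A_0$; it moves $A_0$ around along each orbit but does not change the integral over a closed orbit $\gamma$,
\begin{equation}\label{eq:action-orbit}
A(\gamma)=\oint A_0\,dt=\oint\bigl(-\dddot u\,\dot u-\beta\dot u^2+\ddot u^2\bigr)dt=\oint\bigl(2\ddot u^2-\beta\dot u^2\bigr)dt .
\end{equation}
This is the source of obstructions. Suppose that $S$ is connected, so that $\lambda(X)$ has one sign for a form $\lambda$ as in Definition~\ref{def:contact}, and that every closed form is exact near two closed orbits $\gamma_1,\gamma_2$. Then $\oint_{\gamma_i}\lambda=-A(\gamma_i)$, and the two actions must have the same sign. For $\alpha\ge0$ the last integrand in \eqref{eq:action-orbit} is $2\ddot u^2+\alpha\dot u^2$, and all closed orbits have positive action. For $\alpha<0$ the integrand is indefinite, and slow oscillations tend to make it negative.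

\begin{example}[Harmonic orbits]\label{ex:harmonic}
Let $F(u)=a+\frac k2(u-u_0)^2$ near $[u_0-c,u_0+c]$, and let $u(t)=u_0+c\cos\kappa t$ with $c,\kappa>0$. This solves \eqref{eq:ode} if and only if $\kappa^4-\beta\kappa^2+k=0$. In that case the left side of \eqref{eq:energy-u} is $c^2\bigl(\kappa^4\sin^2\kappa t+\frac12\kappa^4\cos^2\kappa t-\frac\beta2\kappa^2\sin^2\kappa t\bigr)$ and the right side is $a+\frac12c^2(\beta\kappa^2-\kappa^4)\cos^2\kappa t$, so the orbit lies on $S$ if and only if
\[
a=c^2\kappa^2\bigl(\kappa^2-\tfrac\beta2\bigr).
\]
By \eqref{eq:action-orbit} its action is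
\[
A=\frac{\pi}{\kappa}\,c^2\bigl(2\kappa^4-\beta\kappa^2\bigr)=\frac{2\pi a}{\kappa}.
\]
The action has the sign of the critical value $a=F(u_0)$.
\end{example}

Apply this to the quadratic Taylor polynomials of $F=(1-u^2)^2-\frac12$. At $u_0=0$ we have $a=\frac12$, $k=-4$; the root $\kappa^2=\frac12(\beta+\sqrt{\beta^2+16})$ exceeds $\frac\beta2$, so an amplitude $c$ exists, and the orbit has positive action. At $u_0=\pm1$ we have $a=-\frac12$, $k=8$; for $\beta^2>32$ the root $\kappa^2=\frac12(\beta-\sqrt{\beta^2-32})$ is less than $\frac\beta2$, an amplitude exists again, and the orbit has negative action. These are orbits of the quadratic models and not of $F$ itself, but they suggest that both signs occur when $\beta$ is large, and one might guess that $S$ fails to be of contact type for very negative $\alpha$. The guess overlooks the closed forms that are not exact.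

\subsection{A closed form that counts passages over the wells}\label{subsec:theta}
A harmonic orbit with negative action has $F(u_0)=a<0$, so it passes over a well, to the right with $v>0$ and back with $v<0$. By \eqref{eq:turning} the sign of $v$ is locally constant on the part of $S$ over a well, and this lets us reward each passage.

Let $F$ satisfy (G1) and not be everywhere positive. The zeros of $F$ are simple, hence isolated, and they lie in a bounded set, so there are finitely many. Thus there are finitely many wells $J_1,\dots,J_N$, all bounded, and $N\ge1$. In each $J_j$ choose a nonempty open interval $J_j'$ with $\overline{J_j'}\subset J_j$, put $J'=\bigcup_jJ_j'$, and let $\chi\ge0$ be a smooth function on $\mathbb{R}$ that is positive exactly on $J'$. Define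
\begin{equation}\label{eq:theta}
\theta=\operatorname{sgn}(v)\,\chi(u)\,du\ \text{ on }S\cap\{F(u)<0\},\qquad \theta=0\ \text{ on }S\cap\{u\notin\overline{J'}\}.
\end{equation}
The two sets are open and cover $S$, and the definitions agree on the overlap. On the first set $\theta$ is locally $\pm\chi(u)\,du$. So $\theta$ is a smooth closed $1$-form on $S$, and
\begin{equation}\label{eq:thetaX}
\theta(X)=\chi(u)|v|\ \ge0,\qquad \theta(X)>0\ \text{ exactly on } S\cap\{u\in J'\}.
\end{equation}
See Figure~\ref{fig:plane}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.6,yscale=1.3]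
\fill[gray!20] (0.75,-1.2) rectangle (1.25,1.2);
\fill[gray!20] (-1.25,-1.2) rectangle (-0.75,1.2);
\draw[very thick] (-2,0)--(-1.307,0) (-0.541,0)--(0.541,0) (1.307,0)--(2,0);
\draw[dashed] (-1.307,0)--(-0.541,0) (0.541,0)--(1.307,0);
\draw[->] (0,-1.3)--(0,1.35) node[above]{$v$};
\node[right] at (2,0) {$u$};
\draw (0.93,0) ellipse [x radius=0.6, y radius=0.8];
\draw[->,thick] (0.91,0.8)--(0.96,0.8);
\draw[->,thick] (0.95,-0.8)--(0.90,-0.8);
\node[below] at (-1.75,0) {$I_-$};
\node[below] at (-0.27,0) {$I_0$};
\node[below] at (1.8,0) {$I_+$};
\end{tikzpicture}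
\caption{For $F=(1-u^2)^2-\frac12$ the energy surface projects onto the $(u,v)$-plane minus the two dashed open segments, where $v=0$ and $F(u)<0$. The thick parts of the $u$-axis are the turning intervals $I_-,I_0,I_+$, the components of $\{F\ge0\}$. The closed form $\theta=\operatorname{sgn}(v)\chi(u)\,du$ is supported over the shaded strips $\frac34\le|u|\le\frac54$. An orbit moves right when $v>0$ and left when $v<0$, so each crossing of a strip adds $\int\chi\,du$, taken over that strip, to $\int\theta$.}
\label{fig:plane}
\end{figure}

\subsection{Closed orbits for the quartic}\label{subsec:quartic}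
Let $F=(1-u^2)^2-\frac12$, so $F'(u)=4u(u^2-1)$. We may take $J'=\{\frac34<|u|<\frac54\}$, since $|1-u^2|\le\frac9{16}$ and hence $F\le\frac{81}{256}-\frac12<0$ on its closure. Consider the primitives $\lambda_0-n\theta$, for which $-\oint_\gamma(\lambda_0-n\theta)=A(\gamma)+n\oint_\gamma\theta$. A closed orbit $\gamma$ on $S$ is of one of three kinds.

If $\gamma$ enters $\{u\in J'\}$, then $\oint_\gamma\theta>0$ by \eqref{eq:thetaX}, and $A(\gamma)+n\oint_\gamma\theta>0$ for large $n$, whatever the sign of $A(\gamma)$.

If $u\ge\frac54$ on $\gamma$, then $F'(u)>0$ on $\gamma$, while integrating \eqref{eq:ode} over a period gives $\oint F'(u)\,dt=0$. So no such orbit exists, and for the same reason, with $F'<0$, none with $u\le-\frac54$.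

If $|u|\le\frac34$ on $\gamma$, multiply \eqref{eq:ode} by $u$ and integrate by parts: $\oint(\ddot u^2-\beta\dot u^2+uF')\,dt=0$. Subtracting this from \eqref{eq:action-orbit} removes $\beta$:
\[
A(\gamma)=\oint\bigl(\ddot u^2-uF'(u)\bigr)dt=\oint\bigl(\ddot u^2+4u^2(1-u^2)\bigr)dt>0,
\]
because the integrand vanishes identically only for $u\equiv0$, which has energy $-\frac12$.

So no single closed orbit obstructs a primitive with $\lambda(X)<0$, for any $\beta$. Three things are missing for a proof. The number $n$ must be independent of the orbit; orbits that are not closed must be controlled; and positivity of averages must be turned into positivity at every point. Invariant measures deal with all three at once: if long time averages of $-\lambda(X)$ fail to be positive for every $n$, a limit of orbit segments is an invariant measure that avoids $\{u\in J'\}$ and has nonpositive action. On a compact surface this would be routine. Here the flow might be incomplete, the orbit segments might escape to infinity and leave the zero measure in the limit, and the limit might have noncompact support. Section~\ref{sec:infinity}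 removes these three dangers.

\section{Closed forms over one turning interval}\label{sec:exact}

The form $\theta$ changes the action of orbits that pass over a well. The next lemma shows that no closed form changes the action of an orbit that stays over one turning interval. No growth condition is needed.

\begin{lemma}\label{lem:exact}
Let $I\ne\mathbb{R}$ be a component of $\{F\ge0\}$ and let $I'\supset I$ be an open interval with $I'\cap\{F\ge0\}=I$. Then every closed $1$-form on $U=S\cap\{u\in I'\}$ is exact. If $\{F\ge0\}\neq\emptyset$, then $S$ is connected.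
\end{lemma}

An interval $I'$ as in the lemma always exists, because the finite endpoints of $I$ are simple zeros of $F$ and $F<0$ just outside them.

\begin{proof}
We cut $U$ along $v=0$ into two contractible pieces and glue primitives along the cut. Let $U_\pm=U\cap\{\pm v>0\}$ and $U_0=U\cap\{v=0\}$. By \eqref{eq:energy}, $U_\pm$ is the graph $p_u=(F-\frac12p_v^2-\frac\beta2v^2)/v$ over the convex set $\{(u,v,p_v):u\in I',\ \pm v>0\}$. If $\eta$ is a closed form on $U$, the Poincar\'e lemma gives $\eta=dk_\pm$ on $U_\pm$.

The cut is $U_0=\{(u,p_v):u\in I,\ \frac12p_v^2=F(u)\}\times\mathbb{R}_{p_u}$. The first factor is the union of the graphs $p_v=\pm\sqrt{2F(u)}$ over $I$. Since $I\neq\mathbb{R}$, it has a finite endpoint, where $F=0$ and the graphs meet. So $U_0$ is connected.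

At a point of $S$ with $v=0$ we have $dH=-F'\,du+p_u\,dv+p_v\,dp_v$. The coefficients $F'$ and $p_v$ do not both vanish, since $p_v=0$ forces $F=0$ and then $F'\ne0$. Hence $dH$ and $dv$ are independent, and $v|_S$ is a submersion there. So every point of $U_0$ has a neighborhood $B\subset U$, a ball in coordinates one of which is $v$, cut by $U_0$ into two half-balls $B_\pm\subset U_\pm$. On $B$ write $\eta=dk$. Then $k_\pm=k+c_\pm$ on $B_\pm$ with constants $c_\pm$. Thus $k_+$ and $k_-$ extend continuously to $U_0$, and $k_+-k_-=c_+-c_-$ on $B\cap U_0$. The difference is locally constant on the connected set $U_0$, so it is constant, and after adding a constant to $k_-$ it is zero. Then $c_+=c_-$ on each ball, and the function equal to $k_\pm$ on $U_\pm\cup U_0$ coincides with $k+c_+$ on $B$. It is a smooth primitive of $\eta$.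

For the last statement, the sets $S_\pm=S\cap\{\pm v>0\}$ are graphs over half-spaces, hence connected. By the half-ball description, each point of $S_0=S\cap\{v=0\}$ lies in the closure of both, and $S_0\neq\emptyset$ when $F\ge0$ somewhere. So $S=\overline{S_+}\cup\overline{S_-}$ is a union of two connected sets that meet.
\end{proof}

\begin{remark}\label{rem:positive}
The hypothesis $I\ne\mathbb{R}$ is needed. If $F>0$ everywhere, then $(v,p_v)\neq(0,0)$ on $S$ by \eqref{eq:energy}, so the angle form of the $(v,p_v)$-plane is a closed form on $S$. It is not exact, since $S$ contains the ellipse $u=u_0$, $p_u=0$, $\frac12p_v^2+\frac\beta2v^2=F(u_0)$. This is why Theorem~\ref{thm:criterion} excludes positive $F$.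
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, \textup{(i)}$\Rightarrow$\textup{(ii)}]
Let $\lambda$ be as in (i) and $I,\nu$ as in (ii). Since $F$ is not everywhere positive and its zeros are simple, $F<0$ somewhere, so $I\ne\mathbb{R}$. By Lemma~\ref{lem:exact} the closed form $\lambda-\lambda_0$ equals $dk$ on the open set $U\supset\operatorname{supp}\nu$. Choose $\psi\in C_c^\infty(U)$ with $\psi=k$ near $\operatorname{supp}\nu$. Then $\int(\lambda-\lambda_0)(X)\,d\nu=\int X\psi\,d\nu=0$, and
\[
A(\nu)=-\int\lambda_0(X)\,d\nu=-\int\lambda(X)\,d\nu>0 .\qedhere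
\]
\end{proof}

When $S$ is connected, contact type means that $\lambda(X)<0$ everywhere or $\lambda(X)>0$ everywhere. Theorem~\ref{thm:criterion} characterizes the first alternative, which is the one that agrees with positive action. In Theorem~\ref{thm:sharp} both have to be excluded.

\section{Control at infinity}\label{sec:infinity}

In this section and the next two, $F$ satisfies the hypotheses of Theorem~\ref{thm:criterion}.

\subsection{A complete flow}
To average along orbits we need them to exist for all time, and $F'$ grows too fast for this to be evident. We slow the flow down. Choose a smooth $\Phi\ge|F|$ with $\Phi=F$ for $|u|$ large; for instance $\Phi=M\psi+(1-\psi)F$, where $0\le\psi\le1$ has compact support, $\psi=1$ on $\{F\le0\}$, and $M=\max_{\operatorname{supp}\psi}|F|$. Put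
\[
\rho=1+p_v^2+\Phi(u)\ \ge1,\qquad Y=X/\rho .
\]
By (G2), $|F'|\le C(1+\Phi)\le C\rho$; also $|p_v|\le\rho$. From \eqref{eq:system}, $|Y|\le C'(1+|v|+|p_u|)$ on $\mathbb{R}^4$. A smooth vector field of linear growth is complete, by Gronwall's inequality, and $Y$ is tangent to the closed hypersurface $S$. Let $\varphi_s$, $s\in\mathbb{R}$, be the flow of $Y$ on $S$. Since $\rho>0$, the numbers $\lambda(X)$ and $\lambda(Y)$ have the same sign for any $1$-form $\lambda$.

A finite Borel measure $\mu$ on $S$ is \emph{$\varphi$-invariant} if $\mu(\varphi_sE)=\mu(E)$ for all $s$ and all Borel sets $E$. Recall that the support of $\mu$ is the smallest closed set of full measure, and that a continuous function $h\ge0$ with $\int h\,d\mu=0$ vanishes on it. The support of a $\varphi$-invariant measure is a $\varphi$-invariant set, and the restriction of such a measure to an invariant Borel set is again invariant.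

\begin{lemma}\label{lem:invariance}
A finite Borel measure $\nu$ on $S$ with compact support is $X$-invariant if and only if $\mu=\rho\nu$ is $\varphi$-invariant.
\end{lemma}

\begin{proof}
For $\psi\in C_c^\infty(S)$ we may differentiate under the integral over the compact support:
\[
\frac{d}{ds}\int\psi\circ\varphi_s\,d\mu=\int Y(\psi\circ\varphi_s)\,\rho\,d\nu=\int X(\psi\circ\varphi_s)\,d\nu .
\]
If $\mu$ is $\varphi$-invariant, take $s=0$. If $\nu$ is $X$-invariant, the right side vanishes because $\psi\circ\varphi_s\in C_c^\infty(S)$, so $\int\psi\circ\varphi_s\,d\mu=\int\psi\,d\mu$; and a finite Borel measure on a manifold is determined by the integrals of functions in $C_c^\infty$.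
\end{proof}

\subsection{A primitive that is good outside a compact set}
To keep orbit segments with small average from escaping, we want a primitive with $-\lambda(Y)\ge\frac18$ outside a compact set. We look for it among the forms $\lambda_0-d\psi$. By \eqref{eq:energy}, $A_0=F+\frac12p_v^2-\frac\beta2v^2$ on $S$, and the negative term is cancelled by $X(uv)=v^2+up_v$:
\begin{equation}\label{eq:g0}
A_0+X\bigl(\tfrac\beta2uv\bigr)=g_0:=\tfrac12p_v^2+\tfrac\beta2up_v+F(u)\ \ge\ \tfrac14p_v^2+F(u)-\tfrac{\beta^2}4u^2\qquad\text{on }S,
\end{equation}
where we used $\frac\beta2|up_v|\le\frac14p_v^2+\frac{\beta^2}4u^2$. The function $g_0$ is large when $(u,p_v)$ is large. It is still negative on an unbounded part of $S$: take $F(u)<0$, $p_v=0$ and any $v\ne0$. What saves us is that at far away points of $S$ with bounded $(u,p_v)$ the derivative $z=Xp_v$ is large, as the proof below shows. The function $\arctan(p_v)\operatorname{sgn}(z)$ would then increase quickly along the flow. We use the smooth version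
\[
f=\arctan(p_v)\,\frac{z}{\sqrt{1+z^2}} .
\]
Since $Xp_v=z$, $Xz=-F'(u)-\beta p_v$ and $\frac{d}{dz}\frac{z}{\sqrt{1+z^2}}=(1+z^2)^{-3/2}$,
\begin{equation}\label{eq:Xf}
Xf=\frac{z^2}{(1+p_v^2)\sqrt{1+z^2}}-\arctan(p_v)\,\frac{F'(u)+\beta p_v}{(1+z^2)^{3/2}} .
\end{equation}
The first term is the gain; the second is at most $2|F'|+2\beta|p_v|$ in absolute value, as $\frac\pi2<2$. We will use the following estimate twice.

\begin{lemma}\label{lem:coercive}
Let $q$ be a function on $S$ with $q\ge\frac14p_v^2+F(u)-C(1+u^2)$ for some constant $C$. Then there is a nonempty compact set $Q\subset S$ with $q+Xf\ge\rho/8$ on $S\setminus Q$.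
\end{lemma}

\begin{proof}
By \eqref{eq:Xf},
\[
q+Xf-\frac\rho8\ \ge\ \frac{z^2}{(1+p_v^2)\sqrt{1+z^2}}+\Bigl[\tfrac18p_v^2-2\beta|p_v|\Bigr]+\Bigl[F-\tfrac18\Phi-C(1+u^2)-2|F'|-\tfrac18\Bigr].
\]
The first bracket is a continuous function of $p_v$ that tends to $+\infty$. The second is a continuous function of $u$; for large $|u|$ we have $F-\frac18\Phi=\frac78F$, and $u^2=o(F)$ by (G1), $F'=o(F)$ by (G2), so it also tends to $+\infty$. Hence the sum of the brackets is at least $-M$ everywhere and is positive when $u^2+p_v^2\ge R^2$, for suitable $M$ and $R$. When $u^2+p_v^2\le R^2$, the first term is at least $z^2/((1+R^2)\sqrt{1+z^2})$, which exceeds $M$ for $|z|\ge L$, with $L$ large. So the inequality holds outside the closed set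
\[
Q=\{u^2+p_v^2\le R^2,\ |z|\le L\}\cap S .
\]
To see that $Q$ is bounded, put $x=p_u+\frac\beta2v$. By \eqref{eq:energy}, $xv=F-\frac12p_v^2$, which is bounded on $Q$, say $|xv|\le B$. Also $z=-(x+\frac\beta2v)$, so
\[
x^2+\tfrac{\beta^2}4v^2=z^2-\beta xv\le L^2+\beta B .
\]
Since $\beta>0$, both $v$ and $x$, and hence $p_u$, are bounded on $Q$. If $Q$ is empty, replace it by a point of $S$.
\end{proof}

Condition (G1) is exactly what absorbs the term $C u^2$, whose coefficient grows with $\beta$; a quadratic $F$ could not absorb it for large $\beta$. Applying the lemma to $q=g_0$ and using \eqref{eq:g0}, we obtain a compact set $Q$ such that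
\begin{equation}\label{eq:h0}
h_0:=\frac{A_0+X(\frac\beta2uv+f)}{\rho}\ \ge\ \frac18\qquad\text{on }S\setminus Q .
\end{equation}

\subsection{Invariant measures have compact support}
Estimate \eqref{eq:h0} will prevent all the mass from escaping, but it does not bound the support of a limit measure, and condition (ii) concerns compact supports only. For this we want a function that increases along the flow outside a compact set: orbits that leave such a set and return can then stay outside only for a bounded time. We combine
\begin{equation}\label{eq:three}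
X(up_u)=vp_u+uF',\qquad X(vp_v)=p_v^2-vp_u-\beta v^2,\qquad X(uv)=v^2+up_v
\end{equation}
so that $vp_u$ and $v^2$ appear only in the combination $vp_u+\frac\beta2v^2=F-\frac12p_v^2$. For $W=2up_u+vp_v+\frac{3\beta}2uv$ we get on $S$
\[
XW=vp_u+\tfrac\beta2v^2+p_v^2+\tfrac{3\beta}2up_v+2uF'=\tfrac12p_v^2+\tfrac{3\beta}2up_v+F+2uF'\ \ge\ \tfrac14p_v^2+F-\tfrac94\beta^2u^2+2uF' .
\]
By (G3), which is used only here, $2uF'$ is bounded below. So Lemma~\ref{lem:coercive} applies to $q=XW$: there is a nonempty compact set $Q_1$ such that $\widetilde W=W+f$ satisfies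
\begin{equation}\label{eq:lyapunov}
Y\widetilde W\ge\tfrac18\qquad\text{on }S\setminus Q_1 .
\end{equation}

\begin{lemma}\label{lem:compact}
There is a compact set $\Gamma\subset S$ that contains the support of every finite $\varphi$-invariant Borel measure.
\end{lemma}

\begin{proof}
Let $D=\max_{Q_1}\widetilde W-\min_{Q_1}\widetilde W$ and $\Gamma=\{\varphi_sy:y\in Q_1,\ 0\le s\le8D\}$, a compact set containing $Q_1$. Let $\mu$ be finite and invariant. The Poincar\'e recurrence theorem says that if a homeomorphism $T$ of a separable metric space preserves a finite Borel measure, then for almost every $x$ there are $n_k\to\infty$ with $T^{n_k}x\to x$. Applied to $\varphi_1$ and $\varphi_{-1}$, it shows that $\mu$-almost every $x$ is recurrent in both time directions. We show that such an $x$ lies in $\Gamma$; then the closed set $\Gamma$ has full measure and contains $\operatorname{supp}\mu$.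

Let $x\notin Q_1$. If $\varphi_sx\notin Q_1$ for all $s\ge0$, then $\widetilde W(\varphi_sx)\ge\widetilde W(x)+s/8\to+\infty$ by \eqref{eq:lyapunov}, which contradicts $\varphi_{n_k}x\to x$. If $\varphi_sx\notin Q_1$ for all $s\le0$, then $\widetilde W(\varphi_sx)\le\widetilde W(x)-|s|/8\to-\infty$, which contradicts backward recurrence. The set of times $s$ with $\varphi_sx\in Q_1$ is closed, so it has a largest negative element $s_1$ and a smallest positive element $s_2$. Between them the orbit is outside $Q_1$, and \eqref{eq:lyapunov} gives $\frac18(s_2-s_1)\le\widetilde W(\varphi_{s_2}x)-\widetilde W(\varphi_{s_1}x)\le D$. Hence $x=\varphi_{-s_1}(\varphi_{s_1}x)$ with $0<-s_1\le8D$, and $x\in\Gamma$.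
\end{proof}

\section{Averaging along the flow}\label{sec:averaging}

The first lemma converts positive time averages into pointwise positivity by an exact correction.

\begin{lemma}\label{lem:average}
Let $\lambda$ be a primitive of $\omega|_S$, let $h=-\lambda(Y)$, and suppose that for some $T>0$ the average $\bar h(x)=\frac1T\int_0^Th(\varphi_sx)\,ds$ is positive for every $x\in S$. Then $\omega|_S$ has a primitive $\lambda'$ with $\lambda'(X)<0$ everywhere.
\end{lemma}

\begin{proof}
Let $k(x)=\frac1T\int_0^T(T-s)\,h(\varphi_sx)\,ds$, a smooth function on $S$. Integrating by parts,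
\[
Yk(x)=\frac1T\int_0^T(T-s)\,\frac{d}{ds}h(\varphi_sx)\,ds=-h(x)+\bar h(x).
\]
So $\lambda'=\lambda-dk$ has $d\lambda'=\omega|_S$ and $-\lambda'(X)=\rho\,(h+Yk)=\rho\,\bar h>0$.
\end{proof}

With $\theta$, $\chi$ and $J'$ from Section~\ref{subsec:theta}, consider for $n\ge0$ the primitives
\[
\lambda_n=\lambda_0-d\bigl(\tfrac\beta2uv+f\bigr)-n\theta,\qquad -\lambda_n(Y)=h_n:=h_0+n\sigma,\qquad \sigma:=\frac{\chi(u)|v|}{\rho}\ge0 .
\]
There are two parameters to send to infinity, the weight $n$ and the averaging time $T$. We take $T=n$: if even these pairs all fail, the long times make a limit measure invariant, and the large weights push it off $\{u\in J'\}$.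

We recall the compactness used for the limit. Every sequence of Borel probability measures $\mu_n$ on the manifold $S$ has a subsequence that converges \emph{vaguely} to a Borel measure $\mu$ with $\mu(S)\le1$, meaning $\int\psi\,d\mu_n\to\int\psi\,d\mu$ for all $\psi\in C_c(S)$. Along it,
\begin{equation}\label{eq:vague}
\int h\,d\mu\le\liminf\int h\,d\mu_n\ \ (h\ge0\text{ continuous}),\qquad \mu(K)\ge\limsup\mu_n(K)\ \ (K\text{ compact}).
\end{equation}
For the first, take $\psi_j\in C_c(S)$ with $0\le\psi_j\uparrow1$ and let $j\to\infty$ in $\int h\psi_j\,d\mu=\lim_n\int h\psi_j\,d\mu_n\le\liminf_n\int h\,d\mu_n$. For the second, take $\psi_j\in C_c(S)$ decreasing to the indicator function of $K$ and let $j\to\infty$ in $\int\psi_j\,d\mu\ge\limsup_n\mu_n(K)$.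

\begin{proposition}\label{prop:alternative}
If condition \textup{(i)} of Theorem~\ref{thm:criterion} fails, there is a nonzero finite $\varphi$-invariant measure $\mu$ with compact support such that $\int\sigma\,d\mu=0$ and $\int h_0\,d\mu\le0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:average} with $\lambda=\lambda_n$ and $T=n$, for every integer $n\ge1$ there is $x_n\in S$ with $\int_0^nh_n(\varphi_sx_n)\,ds\le0$. Let $\mu_n$ be the probability measure with $\int\psi\,d\mu_n=\frac1n\int_0^n\psi(\varphi_sx_n)\,ds$, so that
\[
\int h_0\,d\mu_n+n\int\sigma\,d\mu_n\le0 .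
\]
Let $Q$ be as in \eqref{eq:h0} and $m=\max_Q|h_0|$; then $h_0\ge-m$ on $S$. Since $\sigma\ge0$,
\[
0\ge\int h_0\,d\mu_n\ge\tfrac18\bigl(1-\mu_n(Q)\bigr)-m\,\mu_n(Q),\qquad\text{so}\qquad \mu_n(Q)\ge\frac1{1+8m},
\]
and also $n\int\sigma\,d\mu_n\le-\int h_0\,d\mu_n\le m$. Pass to a subsequence converging vaguely to $\mu$.

\emph{The limit is nonzero and avoids the strips.} By \eqref{eq:vague}, $\mu(Q)\ge1/(1+8m)>0$ and $\int\sigma\,d\mu\le\liminf m/n=0$.

\emph{The limit is invariant with compact support.} For $\psi\in C_c(S)$ and $t\in\mathbb{R}$, the function $\psi\circ\varphi_t$ is in $C_c(S)$, and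
\[
\Bigl|\int(\psi\circ\varphi_t-\psi)\,d\mu_n\Bigr|=\frac1n\Bigl|\int_t^{n+t}\psi(\varphi_sx_n)\,ds-\int_0^n\psi(\varphi_sx_n)\,ds\Bigr|\le\frac{2|t|\,\|\psi\|_\infty}{n}\to0 .
\]
So $\mu$ is $\varphi$-invariant, and its support is compact by Lemma~\ref{lem:compact}.

\emph{The integral of $h_0$.} Write $h_0=h_0^+-h_0^-$ with $h_0^\pm=\max(\pm h_0,0)$. By \eqref{eq:h0} the continuous function $h_0^-$ has support in $Q$, so its integrals converge. By \eqref{eq:vague} and $\int h_0\,d\mu_n\le0$,
\[
\int h_0^+\,d\mu\le\liminf\int h_0^+\,d\mu_n\le\lim\int h_0^-\,d\mu_n=\int h_0^-\,d\mu .\qedhere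
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, \textup{(ii)}$\Rightarrow$\textup{(i)}]
Assume (ii), suppose that (i) fails, and let $\mu$ be as in Proposition~\ref{prop:alternative}. Its support $\Sigma$ is compact, nonempty and invariant. The continuous function $\sigma\ge0$ vanishes on $\Sigma$, so by \eqref{eq:thetaX} $u\notin J'$ on $\Sigma$.

The set $\mathbb{R}\setminus J'$ has $N+1$ components $K_0,\dots,K_N$, which are closed intervals. Since each well contains exactly one of the intervals $J_j'$, each $K_i$ contains exactly one turning interval $I_i$, and $K_i\cap\{F\ge0\}=I_i$. The sets $\Sigma_i=\Sigma\cap\{u\in K_i\}$ are compact and disjoint, their union is $\Sigma$, and they are invariant because $u$ maps each orbit in $\Sigma$ to a connected subset of $\mathbb{R}\setminus J'$.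

The interval $K_i$ is larger than $I_i$, but $\Sigma_i$ does not use the extra room. Suppose $\Sigma_i\neq\emptyset$ and let $x\in\Sigma_i$ be a point where $u|_{\Sigma_i}$ is maximal or minimal. The function $s\mapsto u(\varphi_sx)$ has an extremum at $s=0$, so $0=Yu(x)=v/\rho$. By \eqref{eq:turning}, $F(u(x))\ge0$, so $u(x)\in I_i$. Both extreme values lie in the interval $I_i$, and therefore $u(\Sigma_i)\subset I_i$.

By Lemma~\ref{lem:invariance} the measures $\nu_i=\rho^{-1}\mu|_{\Sigma_i}$ are $X$-invariant, with compact support in $S\cap\{u\in I_i\}$, and at least one of them is nonzero. By the definition \eqref{eq:h0} of $h_0$ and by (ii),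
\[
0\ \ge\int h_0\,d\mu=\sum_i\int\Bigl(A_0+X\bigl(\tfrac\beta2uv+f\bigr)\Bigr)d\nu_i=\sum_iA(\nu_i)>0,
\]
a contradiction.
\end{proof}

The primitive produced is $\lambda_n-dk$ for some $n$, with $-(\lambda_n-dk)(Y)$ a positive time average of $h_n$. The argument gives positivity at each point, which is what Definition~\ref{def:contact} asks for.

\section{Computing the action}\label{sec:action}

The point of the following formulas is that $\beta$ does not appear in them. This is the reason why Corollary~\ref{cor:conditions} holds uniformly in $\alpha<0$.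

\begin{lemma}\label{lem:formulas}
Let $\nu$ be an $X$-invariant measure with compact support on $S$. Then $\int F'(u)\,d\nu=0$, and for every $u_0\in\mathbb{R}$
\[
A(\nu)=\int\bigl(p_v^2-(u-u_0)F'(u)\bigr)d\nu=\int\bigl(F(u)-\tfrac12(u-u_0)F'(u)\bigr)d\nu .
\]
If $\nu\neq0$, then $\int p_v^2\,d\nu>0$.
\end{lemma}

\begin{proof}
Integrate $Xp_u=F'$, $X((u-u_0)p_u)=vp_u+(u-u_0)F'$ and the middle identity of \eqref{eq:three}:
\[
\int F'\,d\nu=0,\qquad \int vp_u\,d\nu=-\int(u-u_0)F'\,d\nu,\qquad \beta\int v^2\,d\nu=\int(p_v^2-vp_u)\,d\nu .
\]
The second identity gives the first formula for $A(\nu)=\int(vp_u+p_v^2)\,d\nu$. By \eqref{eq:energy} and the third identity,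
\[
\int F\,d\nu=\int\bigl(vp_u+\tfrac12p_v^2+\tfrac\beta2v^2\bigr)d\nu=\int\bigl(\tfrac12vp_u+p_v^2\bigr)d\nu ,
\]
so $A(\nu)=\int(F+\frac12vp_u)\,d\nu$, which is the second formula.

Suppose that $\nu\ne0$ and $\int p_v^2\,d\nu=0$. Then $p_v=0$ on $\Sigma=\operatorname{supp}\nu$, a nonempty compact set that is $\varphi$-invariant by Lemma~\ref{lem:invariance}. Along an orbit in $\Sigma$ we have $Yv=p_v/\rho=0$, so $v$ is constant. Since $Yu=v/\rho$ with $\rho$ bounded on $\Sigma$, and $u$ is bounded, $v=0$. Next $0=Yp_v=-(p_u+\beta v)/\rho$ gives $p_u=0$, and then $0=Yp_u=F'(u)/\rho$. So $\Sigma$ consists of critical points of $H$, which contradicts the assumption that $0$ is a regular value.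
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conditions}]
We verify condition (ii) of Theorem~\ref{thm:criterion}. Let $\nu\neq0$ be $X$-invariant with compact support in $S\cap\{u\in I\}$, and use Lemma~\ref{lem:formulas}. In case (a), the first formula with $u_0=u_I$ gives $A(\nu)\ge\int p_v^2\,d\nu>0$. In case (b), $F'(u)$ has one sign on $\operatorname{supp}\nu$ and integral zero, so it vanishes there, and $A(\nu)=\int p_v^2\,d\nu>0$. In case (c), the integrand of the second formula with $u_0=u_I$ is positive on $\operatorname{supp}\nu$.

For the last statement, assume that $F<0$ at every local minimum. By (G1), $F$ has a global minimum, so it is not everywhere positive and no turning interval equals $\mathbb{R}$. We use one observation: if $x<y<w$ lie in a turning interval $I$, then $F(y)<\min(F(x),F(w))$ is impossible, because the minimum of $F$ over $[x,w]\subset I$ would be attained at an interior point, a local minimum with $F\ge0$.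

Let $I$ be bounded and let $u_I$ be a point where $F|_I$ is maximal. If $x<y\le u_I$ in $I$ and $F(y)<F(x)$, then $F(y)<F(x)\le F(u_I)$, so $y<u_I$, and the triple $x,y,u_I$ is excluded. Hence $F$ is nondecreasing on $I$ to the left of $u_I$. If $u_I\le y<w$ in $I$ and $F(y)<F(w)$, the triple $u_I,y,w$ is excluded in the same way, so $F$ is nonincreasing to the right of $u_I$. This is (a). Let $I=[a,\infty)$. If $x<y$ in $I$ and $F(y)<F(x)$, choose $w>y$ with $F(w)>F(y)$, using $F\to\infty$; the triple is excluded. So $F'\ge0$ on $I$. For $I=(-\infty,a]$ the reflected argument gives $F'\le0$. This is (b).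
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The quartic $F=(1-u^2)^2-\frac12$ satisfies (G), $0$ is a regular value of $H$, and the local minima are $u=\pm1$ with value $-\frac12<0$. Corollary~\ref{cor:conditions} applies for every $\alpha<0$. Explicitly, the turning intervals are $I_0=\{u^2\le1-2^{-1/2}\}$, where $uF'=4u^2(u^2-1)\le0$ and (a) holds with $u_I=0$, and $I_\pm=\{\pm u\ge(1+2^{-1/2})^{1/2}\}$, where $F'$ has the sign of $u$ and (b) holds.
\end{proof}

\section{An energy surface that is not of contact type}\label{sec:sharp}

Fix $\beta=-\alpha>0$. By Lemma~\ref{lem:exact} and the discussion after \eqref{eq:action-orbit}, it suffices to build an $F$, negative somewhere, with two closed orbits on $S$ that stay over turning intervals and have actions of opposite signs. An orbit of positive action is supplied by Example~\ref{ex:harmonic}. A harmonic orbit of negative action is of no use, since it passes over a well. The borderline case of the example is $a=0$, $\kappa^2=\frac\beta2$, $k=\kappa^4$: the action is zero, and $F\ge0$ along the orbit with a double zero at the center. We perturb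 this orbit by a third harmonic so that $F$ becomes positive and the action negative. The function $u(t)$ is prescribed first, and $F$ is then read off from the energy identity \eqref{eq:energy-u}.

\begin{lemma}\label{lem:negative}
There are $u^*\in(0,1)$, a smooth positive function $F_1$ on a neighborhood of $[-u^*,u^*]$, and a periodic solution $u_1$ of \eqref{eq:ode} with $F=F_1$ that has range $[-u^*,u^*]$, energy zero and negative action.
\end{lemma}

\begin{proof}
Let $\delta=\frac1{100}$, $b=2+2\delta$, $\kappa=\sqrt{\beta/b}$, and
\[
U(\tau)=-\cos\tau+\tfrac\delta3\cos3\tau,\qquad y(\tau)=U'(\tau)=\sin\tau-\delta\sin3\tau,\qquad u_1(t)=U(\kappa t).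
\]
With $\tau=\kappa t$ we have $\dot u_1=\kappa y$, $\ddot u_1=\kappa^2y'$, $\dddot u_1=\kappa^3y''$ and $\beta=b\kappa^2$, so
\begin{equation}\label{eq:E}
-\dot u_1\dddot u_1+\tfrac12\ddot u_1^2-\tfrac\beta2\dot u_1^2=\kappa^4E(\tau),\qquad E:=-yy''+\tfrac12y'^2-\tfrac b2y^2 .
\end{equation}

\emph{$E$ is positive.} From $y'=\cos\tau-3\delta\cos3\tau$ and $-y''=\sin\tau-9\delta\sin3\tau$,
\[
-yy''+\tfrac12y'^2-y^2=\tfrac12\cos^2\tau-\delta\,(8\sin\tau\sin3\tau+3\cos\tau\cos3\tau)+\delta^2\bigl(8\sin^23\tau+\tfrac92\cos^23\tau\bigr).
\]
Put $c=\cos^2\tau$. Then $\sin\tau\sin3\tau=(1-c)(4c-1)$ and $\cos\tau\cos3\tau=c(4c-3)$, so the coefficient in the middle is $8\sin\tau\sin3\tau+3\cos\tau\cos3\tau=-8+31c-20c^2$. The right side is therefore at least $\frac12c+\delta(8-31c)\ge8\delta$, because $31\delta<\frac12$. Since $\frac b2=1+\delta$ and $|y|\le1+\delta$,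
\[
E\ge8\delta-\delta(1+\delta)^2>0 .
\]

\emph{The function $F_1$.} As $y,y''$ are odd and $y'$ is even, $E$ is an even trigonometric polynomial, so $E(\tau)=P(\cos\tau)$ for a polynomial $P$, and $P>0$ on $[-1,1]$. Also $U(\tau)=p(\cos\tau)$ with $p(x)=-x+\frac\delta3(4x^3-3x)$, and $p'(x)=-1+\delta(4x^2-1)<0$ for $|x|\le2$. So $p$ is a diffeomorphism of $(-2,2)$ onto its image, and it maps $[-1,1]$ onto $[-u^*,u^*]$ with $u^*=p(-1)=1-\frac\delta3$. The function $F_1=\kappa^4\,P\circ p^{-1}$ is smooth and positive near $[-u^*,u^*]$, and \eqref{eq:E} equals $F_1(u_1(t))$. Differentiating in $t$, the terms $\pm\ddot u_1\dddot u_1$ cancel: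
\[
-\dot u_1\Bigl(\frac{d^4u_1}{dt^4}+\beta\ddot u_1\Bigr)=F_1'(u_1)\,\dot u_1 .
\]
The zeros of $\dot u_1=-\kappa\,p'(\cos\tau)\sin\tau$ are isolated, so by continuity $u_1$ solves \eqref{eq:ode}. By construction \eqref{eq:energy-u} holds, so the energy is zero.

\emph{The action.} Over one period, $\int_0^{2\pi}y'^2\,d\tau=\pi(1+9\delta^2)$ and $\int_0^{2\pi}y^2\,d\tau=\pi(1+\delta^2)$. By \eqref{eq:action-orbit} and $dt=d\tau/\kappa$,
\[
A=\kappa^3\pi\bigl(2(1+9\delta^2)-b(1+\delta^2)\bigr)=2\kappa^3\pi\,\delta\,\bigl(8\delta-1-\delta^2\bigr)<0 .\qedhere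
\]
\end{proof}

The third harmonic raises $E$ at first order in $\delta$ and raises the action only at second order; the room gained in $E$ is spent on taking $b>2$, which lowers the action at first order.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $G>0$ be a smooth function on $\mathbb{R}$ equal to $F_1$ near $[-u^*,u^*]$, to $\frac12\beta^2$ near $[3,5]$, and to $u^4$ for $|u|$ large; it is obtained by patching these positive functions and the constant $1$ with a partition of unity. To create a well, let $\phi(s)=\exp\bigl(1-\frac1{1-s^2}\bigr)$ for $|s|<1$ and $\phi(s)=0$ otherwise, and put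
\[
F(u)=G(u)\,\bigl(1-2\phi(2u-4)\bigr).
\]
Then $F=G$ outside $(\frac32,\frac52)$ and $F(2)<0$. Since $\phi(0)=1$ and $\phi'(s)\neq0$ for $0<|s|<1$, the second factor has exactly two zeros, both simple, and these are the zeros of $F$, again simple. So $0$ is a regular value of $H$, and no turning interval equals $\mathbb{R}$.

Let $\gamma_1$ be the closed orbit on $S$ given by $u_1$, with $A(\gamma_1)<0$. Example~\ref{ex:harmonic} with $u_0=4$, $c=1$, $k=0$, $\kappa^2=\beta$, $a=\frac12\beta^2$ gives a closed orbit $\gamma_2$ on $S$, with $u_2(t)=4+\cos\sqrt\beta\,t$ and $A(\gamma_2)=\pi\beta^{3/2}>0$. The range of each $u_i$ is an interval on which $F>0$, so it lies in one turning interval $I_i$.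

Suppose that $\lambda$ is a primitive of $\omega|_S$ with $\lambda(X)\ne0$ everywhere. By Lemma~\ref{lem:exact}, $S$ is connected, so $\lambda(X)$ has constant sign, and $\oint_{\gamma_1}\lambda$ and $\oint_{\gamma_2}\lambda$ have the same sign. By the same lemma, $\lambda-\lambda_0$ is exact on a neighborhood of each $\gamma_i$, so $\oint_{\gamma_i}\lambda=\oint_{\gamma_i}\lambda_0=-A(\gamma_i)$. This is positive for $i=1$ and negative for $i=2$, a contradiction.
\end{proof}

The function $F$ just constructed satisfies (G) and is negative somewhere, so it meets every hypothesis of the last statement of Corollary~\ref{cor:conditions} except the one on local minima; the points of $[3,5]$, for instance, are local minima with positive value. The well near $u=2$ plays no part in the two orbits. It serves only to make Lemma~\ref{lem:exact} applicable (see Remark~\ref{rem:positive}), and it cannot be omitted, since for $F>0$ the surface is of contact type \cite{report}.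

\begin{thebibliography}{1}

\bibitem{report}
Report No.~32/2001,
\texttt{http://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2669/\allowbreak Report\_01\_32.pdf?\allowbreak isAllowed=y\&sequence=1}

\end{thebibliography}
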